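\title{Kripke incompleteness of the quantified logic of confluent frames}

\begin{abstract}
Let $\mathbf{QK2}$ be the quantified version of the modal logic $\mathbf{K}+\Diamond\Box p\to\Box\Diamond p$ of confluent frames. We prove that $\mathbf{QK2}$ is incomplete with respect to predicate Kripke frames with expanding domains, as was conjectured. We give an explicit formula that is valid in every such frame validating $\mathbf{QK2}$, and we refute it in a model with fourteen worlds in a more general sound semantics, where individuals are carried along accessibility edges by functions that need not commute along different paths. The same formula proves incompleteness for a range of logics that includes the serial and the reflexive extensions of $\mathbf{QK2}$, and for $\mathbf{QK2}$ with equality.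
\end{abstract}

\section{The problem and the result}\label{sec:problem}

A propositional modal logic has a minimal quantified version: add the quantifier axioms and rules of classical logic and nothing else. When the propositional logic describes a class of Kripke frames, one asks whether the quantified version still proves everything that holds on those frames. We answer this question for confluent frames and expanding domains.

\subsection*{Formulas and logics}
The language has variables and predicate letters of every arity $n\ge 0$, and no function symbols, constants or equality (equality is added in Theorem~\ref{thm:strong}(c)). Besides the Boolean connectives, $\Box$ and $\forall$ are primitive; $\Diamond=\neg\Box\neg$ and $\exists=\neg\forall\neg$. Propositional letters are the $0$-ary predicate letters, and $\Box^n$ is a string of $n$ boxes.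

Let $P$ be an $n$-ary letter and $B$ a formula whose free variables are among the distinct variables $\mathbf x=(x_1,\dots,x_n)$ and $\mathbf y=(y_1,\dots,y_k)$. The $x_i$ mark argument places and the $y_i$ are \emph{parameters}. To \emph{substitute} $B$ for $P$ in $A$, rename the bound variables of $A$ so that no $y_i$ is bound in $A$, and replace each atom $P(\mathbf z)$ by $B[\mathbf z/\mathbf x]$, the result of putting $z_i$ simultaneously for the free occurrences of $x_i$, after renaming bound variables of $B$ so that no $z_i$ is captured.

A \emph{modal predicate logic} is a set of formulas that contains the theorems of classical first-order logic and the axiom $\Box(p\to q)\to(\Box p\to\Box q)$, and is closed under modus ponens, generalization (from $A$ infer $\forall xA$), necessitation (from $A$ infer $\Box A$) and substitution. For a propositional modal logic $\Lambda$, the smallest modal predicate logic containing $\Lambda$ is denoted by $\mathbf{Q}\Lambda$. On the propositional side, $\mathbf K$ is the smallest set of propositional formulas that contains the tautologies and the axiom above and is closed under modus ponens, necessitation and substitution, and $\Lambda+A$ is the smallest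 such set containing $\Lambda$ and $A$.

\subsection*{Kripke frames}
A \emph{predicate Kripke frame with expanding domains} is a pair $(F,D)$, where $F=(W,R)$ consists of a nonempty set of worlds and a binary relation on it, and $D$ assigns to each world $u$ a nonempty set $D(u)$ so that $uRv$ implies $D(u)\subseteq D(v)$. A \emph{model} on $(F,D)$ interprets each $n$-ary letter at each world $u$ by a subset of $D(u)^n$; for $n=0$ this is a truth value. For an assignment $g$ of elements of $D(u)$ to the variables, truth $u\models_g A$ is defined classically for atoms and connectives, $\forall$ ranges over $D(u)$, and $u\models_g\Box A$ holds if and only if $v\models_g A$ for all $v$ with $uRv$. We write $u\models A(\mathbf a)$ when the free variables of $A$ receive the values $\mathbf a$. A formula is \emph{valid} in $(F,D)$ if it is true at all worlds, under all assignments, in all models on $(F,D)$. A logic $L$ is \emph{Kripke complete} if it coincides with the set of formulas valid in every predicate Kripke frame that validates $L$.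

\subsection*{The conjecture}
Let
\[
A2:=\Diamond\Box p\to\Box\Diamond p ,\qquad \mathbf{K2}:=\mathbf K+A2 .
\]
The axiom $A2$ corresponds to \emph{confluence}: whenever $xRy$ and $xRz$, there is a world $w$ with $yRw$ and $zRw$ (Lemma~\ref{lem:confluence}). Thus $\mathbf{K2}$ is the logic of confluent frames, and $\mathbf{QK2}$ is the smallest modal predicate logic containing $A2$. It is conjectured in \cite{talk} that $\mathbf{QK2}$ is Kripke incomplete.

One could well guess the opposite. The reflexive and transitive relative $\mathbf{QS4.2}$ is Kripke complete \cite{CG}, and the simplest consequences of confluence for individuals are derivable. For instance, an individual that has $A_1$ after one world and an individual that has $A_2$ after another meet at a common successor: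
\begin{equation}\label{eq:two}
\Diamond\exists x\Box A_1(x)\wedge\Diamond\exists x\Box A_2(x)\to\Diamond\Diamond\bigl(\exists xA_1(x)\wedge\exists xA_2(x)\bigr).
\end{equation}
To derive \eqref{eq:two}, put $\alpha_i=\exists xA_i(x)$. Necessitation applied to $A_i(x)\to\alpha_i$ gives $\Box A_i(x)\to\Box\alpha_i$, hence $\exists x\Box A_i(x)\to\Box\alpha_i$. So the premise yields $\Diamond\Box\alpha_1$ and $\Diamond\Box\alpha_2$. By $A2$ the latter yields $\Box\Diamond\alpha_2$, and in $\mathbf K$ the formulas $\Diamond\Box\alpha_1$ and $\Box\Diamond\alpha_2$ yield $\Diamond(\Box\alpha_1\wedge\Diamond\alpha_2)$ and then $\Diamond\Diamond(\alpha_1\wedge\alpha_2)$.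

With three individuals, Kripke frames validate more than $\mathbf{QK2}$ proves. Take unary letters $A_1,A_2,A_3$ and binary letters $P_{12},P_{13},P_{23}$, and let $\varphi:=H\to C$, where $H$ is the conjunction of the six formulas
\begin{align}
&\Diamond\exists x\,\Box A_i(x) && (i=1,2,3),\label{eq:H1}\\
&\Box\Box\,\forall x\forall y\,\bigl(A_i(x)\wedge A_j(y)\to\Box\Box P_{ij}(x,y)\bigr) && (1\le i<j\le 3),\label{eq:H2}
\end{align}
and
\[
C:=\Diamond\Diamond\Diamond\Diamond\,\exists x_1\exists x_2\exists x_3\,\bigl(P_{12}(x_1,x_2)\wedge P_{13}(x_1,x_3)\wedge P_{23}(x_2,x_3)\bigr).
\]

\begin{theorem}\label{thm:main}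
The formula $\varphi$ is valid in all predicate Kripke frames with expanding domains that validate $\mathbf{QK2}$, but $\varphi\notin\mathbf{QK2}$. Hence $\mathbf{QK2}$ is Kripke incomplete.
\end{theorem}

The reason is a mismatch between a global and a local property. In a Kripke frame, an individual that travels from a world $u$ to a world $v$ along two different paths arrives as the same individual, however long the paths are. The instances $\Diamond\Box B(\mathbf y)\to\Box\Diamond B(\mathbf y)$ of $A2$ ask for less: the two edges of a fork can be continued to a common world at which the individuals $\mathbf y$, already present at the base of the fork, are treated alike. The formula $\varphi$ sends one individual along two paths of length three that no such square relates. Section~\ref{sec:valid} proves the validity of $\varphi$. Section~\ref{sec:systems} sets up a sound semantics in which the local property can hold without the global one, and Section~\ref{sec:counter} builds a finite countermodel in it. Section~\ref{sec:strong} extends the result to other logics.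

\section{The formula $\varphi$ on confluent frames}\label{sec:valid}

\begin{lemma}\label{lem:confluence}
Let $R$ be a binary relation on $W$. Then $A2$ is true at every world, for every choice of the set of worlds at which $p$ is true, if and only if $R$ is confluent.
\end{lemma}

\begin{proof}
Suppose $xRy$, $xRz$, and $y,z$ have no common successor. Make $p$ true exactly at the successors of $y$. Then $x\models\Diamond\Box p$ and $z\not\models\Diamond p$, so $A2$ fails at $x$. Conversely, let $R$ be confluent, $xRy$, $y\models\Box p$ and $xRz$. A common successor of $y$ and $z$ satisfies $p$, so $z\models\Diamond p$; hence $x\models\Box\Diamond p$.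
\end{proof}

The conjuncts \eqref{eq:H1} create three individuals at three successors of the root, and the letter $A_i$ marks the $i$-th individual one step later. The conjuncts \eqref{eq:H2} say that two marked individuals that meet are linked by $P_{ij}$ two steps after the meeting. The conclusion $C$ says that somewhere the three links close into a triangle.

\begin{proposition}\label{prop:valid}
The formula $\varphi$ is true in every model on a predicate Kripke frame $(F,D)$ with $F$ confluent. In particular, $\varphi$ is valid in every predicate Kripke frame validating $\mathbf{QK2}$.
\end{proposition}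

\begin{proof}
Let $r\models H$. By \eqref{eq:H1} there are worlds $w_i$ with $rRw_i$ and individuals $a_i\in D(w_i)$ with $w_i\models\Box A_i(a_i)$, for $i=1,2,3$. We apply confluence in three rounds.

For $i<j$, confluence over $r$ gives a common successor $w_{ij}$ of $w_i$ and $w_j$. Domains expand, so $a_i,a_j\in D(w_{ij})$, and $w_{ij}\models A_i(a_i)\wedge A_j(a_j)$. Since $w_{ij}$ is two steps from $r$, \eqref{eq:H2} gives $w_{ij}\models\Box\Box P_{ij}(a_i,a_j)$.

It remains to find one world that is two steps from each of $w_{12},w_{13},w_{23}$. Confluence over $w_1$ gives a common successor $u_1$ of $w_{12}$ and $w_{13}$, and confluence over $w_2$ gives a common successor $u_2$ of $w_{12}$ and $w_{23}$. Both $u_1$ and $u_2$ are successors of $w_{12}$, so confluence over $w_{12}$ gives a common successor $f$ of $u_1$ and $u_2$. The paths $w_{12}u_1f$, $w_{13}u_1f$ and $w_{23}u_2f$ have length two, so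
\[
f\models P_{12}(a_1,a_2)\wedge P_{13}(a_1,a_3)\wedge P_{23}(a_2,a_3).
\]
The path $rw_1w_{12}u_1f$ has length four, so $r\models C$.

For the second claim, the letter $p$ can be made true at any set of worlds, so a frame validating $A2$ is confluent by Lemma~\ref{lem:confluence}.
\end{proof}

The last display hides an assumption: the individual $a_3$ in $P_{13}(a_1,a_3)$ has come to $f$ through $w_{13}$ and $u_1$, the individual $a_3$ in $P_{23}(a_2,a_3)$ has come through $w_{23}$ and $u_2$, and we took them to be the same. To show that $\mathbf{QK2}$ does not force this, we need a semantics in which it can fail.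

\section{Systems}\label{sec:systems}

\begin{definition}
A \emph{system} is a quadruple $S=(W,R,D,\rho)$, where $W\ne\emptyset$, $R\subseteq W^2$, each $D(u)$ is a nonempty set, and $\rho_{uv}\colon D(u)\to D(v)$ is a function for each pair $uRv$. A \emph{model} $M$ on $S$ interprets each $n$-ary letter at each world $u$ by a subset of $D(u)^n$. For an assignment $g\colon\mathrm{Var}\to D(u)$, truth $M,u\models_gA$ is defined classically at $u$ for atoms, connectives and $\forall$, and
\[
M,u\models_g\Box A\iff M,v\models_{\rho_{uv}\circ g}A\ \text{ for all }v\text{ with }uRv .
\]
\end{definition}

No relation between the maps $\rho_{uv}$ is required, and they need not be injective. A predicate Kripke frame is a system whose maps are inclusions. With maps applied to tuples componentwise, the last clause reads: $u\models\Box A(\mathbf a)$ if and only if $v\models A(\rho_{uv}\mathbf a)$ for all successors $v$ of $u$.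

\begin{example}[a square that splits an individual]\label{ex:square}
Take four worlds with $uRv$, $uRw$, $vRz$, $wRz$, $zRz$. Let $D(u)=D(v)=D(w)=\{a\}$ and $D(z)=\{a',a''\}$, with $\rho_{vz}(a)=a'$, $\rho_{wz}(a)=a''$, and all other maps identities. The relation is confluent: $v$ and $w$ meet in $z$, and every world has a successor. So $A2$ is true in every model on this system. Let $P$ be true of $a'$ at $z$ and of nothing else. Then $v\models\Box P(a)$, so $u\models\Diamond\Box P(a)$; but $w\not\models\Diamond P(a)$, because $a$ is sent from $w$ to $a''$. Thus $\Diamond\Box P(y)\to\Box\Diamond P(y)$ is false at $u$.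
\end{example}

The example shows the mechanism of our countermodel: an individual reaches a world in two copies, and a formula valid on confluent Kripke frames fails. It also shows two difficulties. The refuted formula is a theorem of $\mathbf{QK2}$, so the splitting has to be hidden more carefully. And the set of formulas true in all models on a system need not be closed under substitution, since it contains $A2$ here but not the instance with parameter $y$. We repair the second defect first. A formula $P(y)$ with the parameter fixed behaves like a propositional letter whose value depends on the world and on the current image of the parameter. So we make the parameters part of the world.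

\begin{definition}
For $n\ge0$ let $S^n$ be the system whose worlds are the pairs $(u,\mathbf d)$ with $u\in W$ and $\mathbf d\in D(u)^n$, in which $(u,\mathbf d)$ sees exactly the worlds $(v,\rho_{uv}\mathbf d)$ with $uRv$, the domain of $(u,\mathbf d)$ is $D(u)$, and the map along the edge from $(u,\mathbf d)$ to $(v,\rho_{uv}\mathbf d)$ is $\rho_{uv}$. Thus $S^0=S$. Let $L(S)$ be the set of formulas true at all worlds, under all assignments, in all models on all $S^n$, $n\ge0$.
\end{definition}

In Example~\ref{ex:square}, the world $(u,a)$ of $S^1$ sees $(v,a)$ and $(w,a)$, whose only successors are $(z,a')$ and $(z,a'')$ respectively. So $S^1$ is not confluent and $A2\notin L(S)$, as it should be. For a Kripke frame $S$ the set $L(S)$ is just the set of valid formulas: the worlds $(u,\mathbf d)$ with a fixed $\mathbf d$ form a copy of the $R$-closed set $\{u:\mathbf d\in D(u)^n\}$, and a model on an $R$-closed set extends to $W$ without changing truth inside the set.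

The usual facts about variables survive, because $\rho_{uv}$ acts on the values of all variables at once. We write $g[x\mapsto c]$ for the function that sends $x$ to $c$ and otherwise agrees with $g$.

\begin{lemma}\label{lem:vars}
Let $M$ be a model on a system, $u$ a world, and $g,g'$ assignments at $u$.
\begin{enumerate}
\item[(i)] If $g$ and $g'$ agree on the free variables of $A$, then $u\models_gA$ if and only if $u\models_{g'}A$.
\item[(ii)] Let $\sigma\colon\mathrm{Var}\to\mathrm{Var}$, let $A\sigma$ arise from $A$ by replacing each free occurrence of each variable $x$ by $\sigma(x)$, and suppose that no free occurrence of any $x$ lies in the scope of $\forall\sigma(x)$. Then $u\models_gA\sigma$ if and only if $u\models_{g\circ\sigma}A$.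
\item[(iii)] Renaming bound variables does not change truth.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (i) and (ii) are proved by induction on $A$, for all worlds and assignments; atoms and connectives are immediate. In (i), if $g,g'$ agree on the free variables of $\forall zE$, then $g[z\mapsto c]$ and $g'[z\mapsto c]$ agree on those of $E$; if they agree on the free variables of $\Box E$, so do $\rho_{uv}\circ g$ and $\rho_{uv}\circ g'$. In (ii), $(\forall zE)\sigma=\forall z(E\sigma')$ with $\sigma'=\sigma[z\mapsto z]$. Since $\sigma(x)\ne z$ for $x$ free in $\forall zE$, the assignments $g[z\mapsto c]\circ\sigma'$ and $(g\circ\sigma)[z\mapsto c]$ agree on the free variables of $E$, and (i) applies. The step for $\Box$ is the identity $(\rho_{uv}\circ g)\circ\sigma=\rho_{uv}\circ(g\circ\sigma)$.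

For (iii), let $y$ be free for $x$ in $E$ and not free in $\forall xE$. By (ii) and (i), $E[y/x]$ under $g[y\mapsto c]$ has the same value as $E$ under $g[x\mapsto c]$. So $\forall xE$ and $\forall yE[y/x]$ have the same value at every world under every assignment, and replacing one by the other inside a formula preserves truth by induction on the surrounding formula.
\end{proof}

\begin{proposition}\label{prop:logic}
For every system $S$, the set $L(S)$ is a modal predicate logic.
\end{proposition}

\begin{proof}
The theorems of classical first-order logic are derivable by modus ponens and generalization from instances of tautologies, the formulas $\forall xA\to A[y/x]$ with $y$ free for $x$ in $A$, and the formulas $\forall x(A\to B)\to(A\to\forall xB)$ with $x$ not free in $A$. All of these are true in every model on every system. For the second scheme, if $\forall xA$ is true under $g$, then $A$ is true under $g[x\mapsto g(y)]$, which is $g\circ\sigma$ for the map $\sigma$ sending $x$ to $y$ and fixing the other variables; apply Lemma~\ref{lem:vars}(ii). The third scheme follows from Lemma~\ref{lem:vars}(i). The formula $\Box(A\to B)\to(\Box A\to\Box B)$ is true because its three boxes refer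 to the same pairs $(v,\rho_{uv}\circ g)$. Modus ponens, generalization and necessitation preserve truth at all worlds under all assignments of a fixed model; for necessitation, note that $\rho_{uv}\circ g$ is again an assignment at $v$.

It remains to treat substitution, the only place where the powers $S^n$ are needed. Let $A\in L(S)$, and let $B$ be substituted for $P$, with argument places $\mathbf x$ and parameters $\mathbf y=(y_1,\dots,y_k)$. By Lemma~\ref{lem:vars}(iii) we may assume that no $y_i$ is bound in $A$. Write $E^*$ for the result of the substitution in a subformula $E$ of $A$. Let $M$ be a model on $S^m$. Write the worlds of $S^{m+k}$ as $(v,\mathbf d,\mathbf e)$ with $|\mathbf d|=m$ and $|\mathbf e|=k$, and define a model $M'$ on $S^{m+k}$: at $(v,\mathbf d,\mathbf e)$ the letter $P$ is true of $\mathbf c$ if and only if $M,(v,\mathbf d)\models B$ under $\mathbf x\mapsto\mathbf c$, $\mathbf y\mapsto\mathbf e$, and every other letter is interpreted as in $M$ at $(v,\mathbf d)$. We show by induction on subformulas $E$ of $A$ that for all $(v,\mathbf d)$ and all assignments $g$ at $v$,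
\begin{equation}\label{eq:subst}
M,(v,\mathbf d)\models_gE^*\iff M',(v,\mathbf d,g(\mathbf y))\models_gE .
\end{equation}
If $E=P(\mathbf z)$, then $E^*=B[\mathbf z/\mathbf x]$, and by Lemma~\ref{lem:vars} the left side says that $B$ is true at $(v,\mathbf d)$ under $\mathbf x\mapsto g(\mathbf z)$, $\mathbf y\mapsto g(\mathbf y)$; this is the definition of the right side. Other atoms are unchanged and interpreted alike, and connectives are immediate. If $E=\forall zE_1$, then $z$ is not among $\mathbf y$, so replacing $g$ by $g[z\mapsto c]$ does not move the world $(v,\mathbf d,g(\mathbf y))$, and both quantifiers range over $D(v)$. If $E=\Box E_1$, put $g_{v'}=\rho_{vv'}\circ g$ for $vRv'$. The successors of $(v,\mathbf d)$ are the worlds $(v',\rho_{vv'}\mathbf d)$, the successors of $(v,\mathbf d,g(\mathbf y))$ are the worlds $(v',\rho_{vv'}\mathbf d,g_{v'}(\mathbf y))$, and the induction hypothesis for $g_{v'}$ matches them one by one.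

Since $A\in L(S)$, the right side of \eqref{eq:subst} holds for $E=A$; hence $A^*$ is true everywhere in $M$, and $A^*\in L(S)$. For a simultaneous substitution, let $\mathbf y$ list the parameters of all substituted formulas and redefine all the letters concerned in $M'$.
\end{proof}

Call a pair of edges $uRv$, $uRw$ a \emph{fork} over $u$. It \emph{closes commutatively} if there is a world $z$ with $vRz$, $wRz$ and $\rho_{vz}\rho_{uv}=\rho_{wz}\rho_{uw}$. In Example~\ref{ex:square} the fork over $u$ closes, but not commutatively.

\begin{lemma}\label{lem:forks}
If every fork of $S$ closes commutatively, then $\mathbf{QK2}\subseteq L(S)$.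
\end{lemma}

\begin{proof}
If $(u,\mathbf d)$ sees $(v,\rho_{uv}\mathbf d)$ and $(w,\rho_{uw}\mathbf d)$ in $S^n$, then both of these see $(z,\rho_{vz}\rho_{uv}\mathbf d)=(z,\rho_{wz}\rho_{uw}\mathbf d)$. So each $S^n$ is confluent. The value of the $0$-ary letter $p$ depends only on the world, so $A2\in L(S)$ by Lemma~\ref{lem:confluence}. Proposition~\ref{prop:logic} gives $\mathbf{QK2}\subseteq L(S)$.
\end{proof}

\section{The countermodel}\label{sec:counter}

\subsection*{What has to fail}
Let $M$ be a model on a system with confluent $R$, and let $r\models H$. Choose $w_i$, $a_i\in D(w_i)$, $w_{ij}$, $u_1$, $u_2$, $f$ as in the proof of Proposition~\ref{prop:valid}. For a path $\pi$ starting with a successor of $w_i$, let $a_i[\pi]$ be the image of $a_i$ along the path $w_i\pi$. Then $w_{ij}\models A_i(a_i[w_{ij}])\wedge A_j(a_j[w_{ij}])$, so \eqref{eq:H2} gives $w_{ij}\models\Box\Box P_{ij}(a_i[w_{ij}],a_j[w_{ij}])$. At the world $f$, four steps from $r$, we obtain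
\begin{equation}\label{eq:paths}
\begin{gathered}
P_{12}\bigl(a_1[w_{12}u_1f],\,a_2[w_{12}u_1f]\bigr),\qquad
P_{13}\bigl(a_1[w_{13}u_1f],\,a_3[w_{13}u_1f]\bigr),\\
P_{23}\bigl(a_2[w_{23}u_2f],\,a_3[w_{23}u_2f]\bigr).
\end{gathered}
\end{equation}
To conclude $C$ we want the two images of each $a_i$ in \eqref{eq:paths} to coincide. Suppose $u_1,u_2,f$ close their forks commutatively. The square over $w_1$ gives $a_1[w_{12}u_1f]=a_1[w_{13}u_1f]$. The squares over $w_{12}$ and over $w_2$ give $a_2[w_{12}u_1f]=a_2[w_{12}u_2f]=a_2[w_{23}u_2f]$. But none of the three squares has an edge leaving $w_3$, and nothing relates $a_3[w_{13}u_1f]$ to $a_3[w_{23}u_2f]$. The countermodel makes these two elements different. The argument can be run with the indices permuted, so every permuted version has to be blocked as well; this dictates a system symmetric in $1,2,3$.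

\subsection*{The system $S_0$}
From now on $\{i,j,k\}=\{1,2,3\}$. The worlds are named after their roles above, and $w_{ij}=w_{ji}$, $f_{ij}=f_{ji}$. The relation is given by the last column of the table.
\begin{center}
\begin{tabular}{cccc}
\hline
level & worlds & domain & successors\\
\hline
$0$ & $r$ & $\{o\}$ & $w_1,\ w_2,\ w_3$\\
$1$ & $w_i$ & $\{o,a_i\}$ & $w_{ij},\ w_{ik}$\\
$2$ & $w_{ij}$ & $\{o,a_i,a_j\}$ & $u_i,\ u_j$\\
$3$ & $u_i$ & $\{o,a_1,a_2,a_3\}$ & $f_{ij},\ f_{ik}$\\
$4$ & $f_{ij}$ & $\{o,a_i,a_j,a_k^i,a_k^j\}$ & $t$\\
$5$ & $t$ & $\{o\}$ & $t$\\
\hline
\end{tabular}
\end{center}
All listed elements are distinct; in particular $a_k^i\ne a_k^j$. The maps are inclusions, with two exceptions: the map from $u_i$ to $f_{ij}$ fixes $o,a_i,a_j$ and sends $a_k$ to $a_k^i$, and the maps into $t$ send everything to $o$. So $a_k^i$ is the copy of $a_k$ that arrives at $f_{ij}$ through $u_i$; see Figure~\ref{fig:S0}. The element $o$ keeps the domain of $r$ nonempty. The world $t$ closes the last forks: since the maps need not be injective, all differences can be collapsed there.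

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.3cm,y=1.15cm]
\node (r) at (1,0) {$r$};
\node (w1) at (0,1) {$w_1$}; \node (w2) at (1,1) {$w_2$}; \node (w3) at (2,1) {$w_3$};
\node (w12) at (0,2) {$w_{12}$}; \node (w13) at (1,2) {$w_{13}$}; \node (w23) at (2,2) {$w_{23}$};
\node (u1) at (0,3) {$u_1$}; \node (u2) at (1,3) {$u_2$}; \node (u3) at (2,3) {$u_3$};
\node (f12) at (0,4) {$f_{12}$}; \node (f13) at (1,4) {$f_{13}$}; \node (f23) at (2,4) {$f_{23}$};
\node (t) at (1,5) {$t$};
\path[->,gray] (r) edge (w1) edge (w2) edge (w3)
 (w1) edge (w12) edge (w13) (w2) edge (w12) edge (w23)
 (w12) edge (u1) edge (u2) (w13) edge (u3) (w23) edge (u3)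
 (u1) edge (f13) (u2) edge (f23) (u3) edge (f13) edge (f23)
 (f12) edge (t) (f13) edge (t) (f23) edge (t) (t) edge[loop above] (t);
\path[->,very thick] (w3) edge (w13) (w13) edge (u1) (u1) edge (f12);
\path[->,very thick,dashed] (w3) edge (w23) (w23) edge (u2) (u2) edge (f12);
\end{tikzpicture}
\caption{The fourteen worlds of the system $S_0$ and its accessibility relation. The individual $a_3$ of the world $w_3$ is sent to $a_3^1$ along the solid thick path and to $a_3^2\ne a_3^1$ along the dashed thick path; both paths end at $f_{12}$.}
\label{fig:S0}
\end{figure}

\begin{lemma}\label{lem:S0forks}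
Every fork of $S_0$ closes commutatively. Hence $\mathbf{QK2}\subseteq L(S_0)$.
\end{lemma}

\begin{proof}
A fork whose two edges coincide closes at any successor of its endpoint, and every world has one. The worlds $f_{ij}$ and $t$ have a single successor, so four kinds of forks remain. Over $r$, the worlds $w_i,w_j$ meet in $w_{ij}$, and over $w_i$, the worlds $w_{ij},w_{ik}$ meet in $u_i$; in both cases all four maps are inclusions. Over $w_{ij}$, the worlds $u_i,u_j$ meet in $f_{ij}$. The maps from $u_i$ and from $u_j$ differ on $a_k$, but $a_k\notin D(w_{ij})$, and both composites $D(w_{ij})\to D(f_{ij})$ fix $o,a_i,a_j$. Over $u_i$, the worlds $f_{ij},f_{ik}$ meet in $t$, and both composites are constantly $o$. Apply Lemma~\ref{lem:forks}.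
\end{proof}

\subsection*{The model}
We want $H$ true at $r$ and the letters $P_{ij}$ small. For $i<j$ write $P_{ji}(y,x)$ for $P_{ij}(x,y)$, so that $P_{ij}$ makes sense for all $i\ne j$. Define a model $M_0$ as follows. The letter $A_i$ is true of $a_i$ at $w_i,w_{ij},w_{ik}$, and of nothing else. The letter $P_{ij}$ is true of
\begin{equation}\label{eq:P}
(a_i,a_j)\ \text{ at } w_{ij},u_i,u_j,f_{ij};\qquad (a_i,a_j^i)\ \text{ at } f_{ik};\qquad (a_i^j,a_j)\ \text{ at } f_{jk};
\end{equation}
and of nothing else. Exchanging $i$ and $j$ exchanges the last two clauses, so \eqref{eq:P} agrees with the convention. All other letters are empty. The values of $A_i$ at $w_i$ and of $P_{ij}$ at levels $2$ and $3$ are needed only for the reflexive variant in Section~\ref{sec:strong}.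

\begin{lemma}\label{lem:refute}
In $M_0$ we have $r\models H$ and $r\not\models C$. Hence $\varphi\notin L(S_0)$.
\end{lemma}

\begin{proof}
The successors $w_{ij},w_{ik}$ of $w_i$ satisfy $A_i(a_i)$, so $w_i\models\Box A_i(a_i)$ and \eqref{eq:H1} holds at $r$. For \eqref{eq:H2}, the world $w_{ij}$ is the only world of $S_0$ at which both $A_i$ and $A_j$ are nonempty, and there they hold only of $a_i$ and $a_j$ respectively. So it suffices to show $w_{ij}\models\Box\Box P_{ij}(a_i,a_j)$. There are four paths of length two from $w_{ij}$. The paths $w_{ij}u_if_{ij}$ and $w_{ij}u_jf_{ij}$ carry $(a_i,a_j)$ to $(a_i,a_j)$; the path $w_{ij}u_if_{ik}$ carries it to $(a_i,a_j^i)$; the path $w_{ij}u_jf_{jk}$ carries it to $(a_i^j,a_j)$. By \eqref{eq:P} each image lies in $P_{ij}$ at the endpoint.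

The worlds reachable from $r$ in four steps are $f_{12},f_{13},f_{23}$. Applying \eqref{eq:P} to the ordered pairs $(i,j)$, $(i,k)$ and $(j,k)$, we find at $f_{ij}$
\[
P_{ij}=\{(a_i,a_j)\},\qquad P_{ik}=\{(a_i,a_k^i)\},\qquad P_{jk}=\{(a_j,a_k^j)\}.
\]
A triple $(b_1,b_2,b_3)$ satisfying the three atoms of $C$ at $f_{ij}$ would have $b_k=a_k^i$ and $b_k=a_k^j$, which is impossible.
\end{proof}

The collapse at $t$ does no harm because $H$ controls $P_{ij}$ only two steps beyond $w_{ij}$, while $t$ is three steps away.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Validity is Proposition~\ref{prop:valid}. By Lemmas~\ref{lem:S0forks} and~\ref{lem:refute}, $\mathbf{QK2}\subseteq L(S_0)$ and $\varphi\notin L(S_0)$.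
\end{proof}

\section{Extensions, coherent systems and equality}\label{sec:strong}

The proof used only that $\mathbf{QK2}$ contains $A2$ and is contained in $L(S_0)$, so it applies to every logic in between. To reach reflexive logics, let $S_1$ be $S_0$ with all loops $uRu$ added and $\rho_{uu}=\mathrm{id}$; at $t$ the loop is already present and its map is the identity.

Call a system \emph{coherent} if any two $R$-paths with the same start and the same end induce the same composite map, where the empty path induces the identity. Predicate Kripke frames with expanding domains are coherent systems, with inclusions as maps.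

Add a binary symbol $=$ to the language. The \emph{equality axioms} are $x=x$ and $x=y\to(A\to A')$, where $A'$ is obtained from $A$ by replacing some free occurrences of $x$ by $y$, free for $x$ there. Let $\mathbf{QK2}^{=}$ be the extension of $\mathbf{QK2}$ by these axioms, in the larger language, with substitution applied to letters other than $=$. A Kripke frame may interpret $=$ as identity or by any interpretation validating the equality axioms. Precisely, a \emph{frame with equality} is a triple $(F,D,\approx)$ with a binary relation $\approx_u$ on each $D(u)$, and its models are those models on $(F,D)$, with $=$ read as $\approx_u$ at $u$, in which all equality axioms are true at all worlds under all assignments.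

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] Let $L$ be a modal predicate logic with $\mathbf{QK2}\subseteq L\subseteq L(S_0)$ or $\mathbf{QK2}\subseteq L\subseteq L(S_1)$. Then $L$ is Kripke incomplete. In particular, $\mathbf Q\Lambda$ is Kripke incomplete for every propositional logic $\Lambda$ with
\begin{gather*}
\mathbf{K2}\subseteq\Lambda\subseteq\mathbf{K2}+\Diamond\top+(\Box^5p\leftrightarrow\Box^6p)\qquad\text{or}\\
\mathbf{K2}\subseteq\Lambda\subseteq\mathbf{K2}+(\Box p\to p)+(\Box^5p\to\Box^6p),
\end{gather*}
for example for $\mathbf{K2}$, $\mathbf{D2}=\mathbf{K2}+\Diamond\top$ and $\mathbf{T2}=\mathbf{K2}+(\Box p\to p)$.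
\item[(b)] These logics $L$ are incomplete even for the larger class of coherent systems: $\varphi\notin L$, although $\varphi$ is true in every model on every coherent system $S$ with $L\subseteq L(S)$.
\item[(c)] Theorem~\ref{thm:main} remains true for $\mathbf{QK2}^{=}$: the formula $\varphi$ is valid in every frame with equality that validates $\mathbf{QK2}^{=}$, but $\varphi\notin\mathbf{QK2}^{=}$.
\end{enumerate}
\end{theorem}

We first check that the loops spoil nothing.

\begin{lemma}\label{lem:S1}
$\mathbf{QK2}\subseteq L(S_1)$ and $\varphi\notin L(S_1)$.
\end{lemma}

\begin{proof}
A fork of two edges of $S_0$ closes commutatively in $S_0$, hence in $S_1$. Any other fork consists of a loop $uRu$ and an edge $uRv$, possibly with $v=u$. It closes at $z=v$ by the edge $uRv$ and the loop $vRv$, and both composites equal $\rho_{uv}$. Lemma~\ref{lem:forks} gives the first claim.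

Interpret the letters on $S_1$ as in $M_0$. The successors of $w_i$ are now $w_i,w_{ij},w_{ik}$, and all satisfy $A_i(a_i)$, so \eqref{eq:H1} holds at $r$. Still $w_{ij}$ is the only world with both $A_i$ and $A_j$ nonempty. The new paths of length two from $w_{ij}$ contain a loop; they end at $w_{ij}$, $u_i$ or $u_j$ and carry $(a_i,a_j)$ to itself, which lies in $P_{ij}$ there by \eqref{eq:P}. So $r\models H$. The worlds reachable from $r$ in four steps are those of levels at most $4$. At levels $0$ and $1$ all three binary letters are empty, at $w_{ij}$ the letters $P_{ik}$ and $P_{jk}$ are empty, at $u_i$ the letter $P_{jk}$ is empty, and level $4$ was treated in Lemma~\ref{lem:refute}. So $r\not\models C$.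
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
A frame validating $L$ validates $\mathbf{QK2}$, hence $\varphi$ by Proposition~\ref{prop:valid}. But $\varphi\notin L$ by Lemmas~\ref{lem:refute} and~\ref{lem:S1}.

For the logics $\mathbf Q\Lambda$, the inclusion $\mathbf{QK2}\subseteq\mathbf Q\Lambda$ follows from $\mathbf{K2}\subseteq\Lambda$. By Proposition~\ref{prop:logic}, $L(S_e)$ is a modal predicate logic for $e=0,1$. If it contains the axioms of the corresponding upper bound, it contains the upper bound, hence $\Lambda$, hence $\mathbf Q\Lambda$. We know $A2\in L(S_e)$. The remaining axioms are propositional, so their truth depends only on the accessibility relation of $S_e^n$ and the set of worlds where $p$ holds.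

Every world of $S_0$ has a successor, so every world of $S_0^n$ has one, and $\Diamond\top\in L(S_0)$. Each step in $S_0$ raises the level by one until $t$ is reached, and $D(t)=\{o\}$. So from any world of $S_0^n$ every path of length $5$ or $6$ ends at $(t,o,\dots,o)$, and such paths exist. Both $\Box^5p$ and $\Box^6p$ therefore say that $p$ holds at $(t,o,\dots,o)$, and $\Box^5p\leftrightarrow\Box^6p\in L(S_0)$.

Since $\rho_{uu}=\mathrm{id}$ in $S_1$, every world of $S_1^n$ sees itself, and $\Box p\to p\in L(S_1)$. Each step of $S_1$ that is not a loop raises the level, so a path of length $6$ contains a loop step. In $S_1^n$ this step leads from some $(u,\mathbf d)$ to $(u,\mathbf d)$, and deleting it leaves a path of length $5$ with the same ends. So $\Box^5p\to\Box^6p\in L(S_1)$.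
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
We have seen that $\varphi\notin L$. Let $S$ be coherent with $L\subseteq L(S)$. Then $A2\in L(S)$, and $p$ can be made true at any set of worlds of $S$, so $R$ is confluent by Lemma~\ref{lem:confluence}. Let $r\models H$ in a model on $S$. Then \eqref{eq:paths} holds at a world $f$ four steps from $r$. The two images of $a_i$ in \eqref{eq:paths} are taken along two paths from $w_i$ to $f$, so by coherence they are one element $b_i\in D(f)$. The triple $(b_1,b_2,b_3)$ shows that $r\models C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]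
Given an axiom $x=y\to(A\to A')$, let $B$ arise from $A$ by writing a new variable $z$ at the occurrences of $x$ that are replaced. Then $A=B[x/z]$ and $A'=B[y/z]$.

\emph{Non-derivability.} Read $=$ as identity at every world of every $S_0^n$. Lemma~\ref{lem:vars} and Proposition~\ref{prop:logic} hold with the same proofs, since an atom $v_1=v_2$ is treated like an atom with a letter that is never substituted for and is interpreted alike in $M$ and $M'$. The axiom $x=x$ is true. By Lemma~\ref{lem:vars}(ii), $A$ under $g$ has the value of $B$ under $g[z\mapsto g(x)]$, and $A'$ under $g$ has the value of $B$ under $g[z\mapsto g(y)]$; if $g(x)=g(y)$, these assignments coincide. So every theorem of $\mathbf{QK2}^{=}$ is true in all models on all $S_0^n$, while $\varphi$ is false in $M_0$. The same computation shows that when $\approx$ is identity, every model on $(F,D)$ is a model on $(F,D,\approx)$.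

\emph{Validity.} Let $(F,D,\approx)$ validate $\mathbf{QK2}^{=}$. If it has no models, there is nothing to prove. Otherwise it suffices to show that $F$ is confluent, for $\varphi$ does not contain $=$ and Proposition~\ref{prop:valid} applies. By Lemma~\ref{lem:confluence} it is enough to show that changing the values of $p$ in a model $M$ on $(F,D,\approx)$ keeps the equality axioms true. These axioms imply three conditions. First, each $\approx_u$ is an equivalence relation, by $x=x$, $x=y\to(x=x\to y=x)$ and $x=y\to(z=x\to z=y)$. Second, $a\approx_ub$ and $uRv$ imply $a\approx_vb$, by $x=y\to(\Box\,x=x\to\Box\,x=y)$. Third, each letter of positive arity is invariant at $u$ under $\approx_u$ in each argument, by the axioms with atomic $A$. Conversely, assume the three conditions. If $g$ and $g'$ are assignments at $u$ whose values at each variable are $\approx_u$-related, then every formula has the same value under $g$ and $g'$, by induction: atoms by the first and third conditions, $\forall$ by reflexivity, $\Box$ by the second condition. Applied to $B$ and the assignments $g[z\mapsto g(x)]$ and $g[z\mapsto g(y)]$, this gives the axioms back. The three conditions do not mention $p$.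
\end{proof}

\begin{remark}
If only identity is allowed as the reading of $=$, there is a simpler witness of incompleteness: $\neg\,x=y\to\Box\neg\,x=y$ is then valid in all Kripke frames, but it fails at $f_{ij}$ in $S_0$ for $x\mapsto a_i$, $y\mapsto o$, so it is not in $\mathbf{QK2}^{=}$. The formula $\varphi$ contains no equality and serves for every reading.
\end{remark}

\begin{remark}[transitivity]
The range in Theorem~\ref{thm:strong}(a) does not extend to the transitive case: $\mathbf{QS4.2}$, where $\mathbf{S4.2}=\mathbf{K2}+(\Box p\to p)+(\Box p\to\Box\Box p)$, is Kripke complete for directed frames with expanding domains \cite{CG}. By Theorem~\ref{thm:strong}(a), replacing $\Box p\to\Box\Box p$ by $\Box^5p\to\Box^6p$ destroys completeness. One sees directly why the splitting is unavailable here: if $\Box p\to p$ and $\Box p\to\Box\Box p$ are in $L(S)$, then $S$ is coherent. Indeed, make $p$ true exactly at the successors of a world $s$ of $S^1$. Then $s\models\Box p$, so $s\models p\wedge\Box\Box p$; that is, $s$ sees itself and every world two steps away. For $s=(u,d)$ this says that $uRu$ and $\rho_{uu}d=d$, and that $uRvRw$ implies $uRw$ and $\rho_{uw}d=\rho_{vw}\rho_{uv}d$. By induction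 on length, every path from $u$ to $v$, empty or not, induces $\rho_{uv}$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Completeness for modal predicate logics}, \texttt{https://www.mathnet.ru/PresentFiles/43692/talklos24.pdf}.
\bibitem{CG} Corsi and Ghilardi, \emph{Directed frames}, Arch. Math. Logic 29, 1989.
\end{thebibliography}
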